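\title{Absence of slow blow-up for radial solutions of the energy critical heat equation in dimensions $d\ge 7$}

\begin{abstract}
We consider the focusing energy critical heat equation $\partial_t u=\Delta u+|u|^{\frac4{d-2}}u$ on $\mathbb R^d$ with $d\ge7$. We prove that no radial initial datum in $\dot H^1$, of any size and any sign, leads to blow-up in finite time $T$ by concentration of the ground state at a scale much smaller than $\sqrt{T-t}$. In fact every radial solution that blows up in finite time does so at the rate $(T-t)^{-\frac{d-2}4}$, and converges to a constant in self-similar variables. No bound on the energy norm near the blow-up time is assumed. In the variable $\log|x|$, concentrating copies of the ground state appear as a finite ordered family of bumps, which we follow continuously up to the blow-up time. One of these bumps is always pushed toward larger scales by its neighbors, and a corrected power of its scale satisfies a differential inequality that is incompatible with concentration.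
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The equation and two ways to blow up}
Let $d\ge7$ and $p=\frac{d+2}{d-2}$. We study the semilinear heat equation
\begin{equation}\label{eq:nlh}
\partial_t u=\Delta u+f(u),\qquad u(0)=u_0,\qquad t>0,\ x\in\mathbb R^d,\qquad f(u)=|u|^{p-1}u .
\end{equation}
One exponent appears everywhere and deserves a name:
\[
c=\frac{d-2}2=\frac2{p-1},\qquad\text{so that}\qquad c(p-1)=2,\qquad c(p+1)=d=2c+2 .
\]
The hypothesis $d\ge7$ means $c>2$, or equivalently $1<p<2$. If $u$ solves \eqref{eq:nlh}, then so does $\lambda^{-c}u(t/\lambda^2,x/\lambda)$ for every $\lambda>0$, and this scaling preserves the norm of $\dot H^1(\mathbb R^d)$; this is what \emph{energy critical} means.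

By the Sobolev inequality, $\dot H^1\subset L^{2d/(d-2)}=L^{d(p-1)/2}$. For data in this Lebesgue space, the Cauchy theory of Weissler and of Brezis and Cazenave \cite{BC} provides a unique maximal solution
\[
u\in C\big([0,T);L^{d(p-1)/2}\big)\cap L^\infty_{\mathrm{loc}}\big((0,T);L^\infty\big).
\]
For $u_0\in L^\infty$, a fixed point argument in the Duhamel formula gives a unique maximal solution in $L^\infty_{\mathrm{loc}}([0,T);L^\infty)$. In both cases uniqueness implies that $u$ is radial if $u_0$ is. If $T<\infty$, then $\|u(t)\|_{L^\infty}\to\infty$ as $t\uparrow T$, because from a positive time on the solution can be continued for a time that depends only on its $L^\infty$ norm. We then say that $u$ blows up at time $T$.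

Two explicit solutions suggest two mechanisms. The first is independent of $x$:
\[
u(t)=\kappa\,(T-t)^{-\frac1{p-1}},\qquad \kappa=(p-1)^{-\frac1{p-1}}=\Big(\frac c2\Big)^{c/2}.
\]
Its size is the one that the scaling attaches to the parabolic length $\sqrt{T-t}$. A blow-up for which $(T-t)^{\frac1{p-1}}\|u(t)\|_{L^\infty}$ stays bounded is said to be of \emph{type I}. The second is independent of $t$: the ground state
\[
Q(x)=\Big(1+\frac{|x|^2}{d(d-2)}\Big)^{-\frac{d-2}2},\qquad \Delta Q+Q^p=0,
\]
and its rescalings $Q_\lambda(x)=\lambda^{-c}Q(x/\lambda)$. All $Q_\lambda$ have the same $\dot H^1$ norm, while $\|Q_\lambda\|_{L^\infty}=\lambda^{-c}$. A solution could therefore drift along the family $(Q_\lambda)$ toward $\lambda=0$ and become unbounded. At spatial scale $\lambda$ the unit of time is $\lambda^2$, so the solution can look stationary at scale $\lambda(t)$ only if many such units remain before $T$, that is, if $\lambda(t)\ll\sqrt{T-t}$. This leads to the following definition.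

\begin{definition}\label{def:slow}
A solution $u$ of \eqref{eq:nlh} undergoes \emph{slow blow-up} (by concentration of the radial stationary state) if it blows up at a finite time $T$ and there are a sign $\iota\in\{-1,1\}$ and a function $\lambda(t)>0$ with
\[
\lambda(t)\to0\qquad\text{and}\qquad\frac{\lambda(t)}{\sqrt{T-t}}\to0\qquad\text{as }t\uparrow T,
\]
such that the remainder $v(t)=u(t)-\iota Q_{\lambda(t)}$ satisfies, for every $R>0$,
\[
\lim_{t\uparrow T}\Big\|\nabla_y\big[\lambda(t)^{c}\,v(t,\lambda(t)y)\big]\Big\|_{L^2(\{|y|\le R\})}=0 .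
\]
\end{definition}

Near $Q$ the dynamics is described by a theorem of Collot, Merle and Rapha\"el. For $d\ge7$ and $u_0\in\dot H^1$ with $\|u_0-Q\|_{\dot H^1}\ll1$, exactly one of the following holds: (i) the solution is global and converges in $\dot H^1$ to $Q_{\lambda_\infty}(\cdot-z_\infty)$ for some $(\lambda_\infty,z_\infty)$; (ii) it is global and converges to $0$ in $\dot H^1$; (iii) it blows up in finite time $T$ with $\|u(t)\|_{L^\infty}\sim\kappa(T-t)^{-\frac1{p-1}}$. In particular there is no blow-up by concentration of $Q$ in an $\dot H^1$ neighborhood of $Q$. Whether slow blow-up can happen in the radial case for large perturbations of $Q$ is posed as an open problem in \cite{source}.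

Definition~\ref{def:slow} constrains the remainder only at the scale $\lambda(t)$. At other scales $v$ may be large, its $\dot H^1$ norm may be unbounded as $t\uparrow T$, and it may contain further copies of $\pm Q$ at scales much larger or much smaller than $\lambda(t)$. Each of these acts on the bubble $\iota Q_{\lambda(t)}$, and the question is whether some configuration can drive $\lambda(t)$ to zero faster than $\sqrt{T-t}$.

\subsection{Results}
The answer is no.

\begin{theorem}\label{thm:slow}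
Let $d\ge7$ and $p=\frac{d+2}{d-2}$. No radial solution of \eqref{eq:nlh} with $u_0\in\dot H^1(\mathbb R^d)$ undergoes slow blow-up.
\end{theorem}

\begin{theorem}\label{thm:typeI}
Let $d\ge7$ and $p=\frac{d+2}{d-2}$, and let $u$ be a radial solution of \eqref{eq:nlh} with $u_0\in\dot H^1(\mathbb R^d)$, or with $u_0\in L^\infty(\mathbb R^d)$, that blows up at time $T<\infty$. Then
\[
\sup_{T/2\le t<T}(T-t)^{\frac1{p-1}}\|u(t)\|_{L^\infty}<\infty,
\]
and, as $t\uparrow T$, the function $y\mapsto(T-t)^{\frac1{p-1}}u(t,\sqrt{T-t}\,y)$ converges, locally uniformly on $\mathbb R^d$, to one of the constants $0,\kappa,-\kappa$.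
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:slow} from Theorem~\ref{thm:typeI}]
Suppose that $u$ undergoes slow blow-up at $T$, and let $\tilde u(t,y)=\lambda(t)^cu(t,\lambda(t)y)$, so that $\nabla\tilde u(t)\to\iota\nabla Q$ in $L^2_{\mathrm{loc}}$. If $\|\tilde u(t_n)\|_{L^\infty}\to0$ along some sequence $t_n\uparrow T$, then $\nabla\tilde u(t_n)\to0$ in the sense of distributions, which contradicts $\nabla Q\not\equiv0$. Hence $\lambda(t)^c\|u(t)\|_{L^\infty}\ge C^{-1}$ for $t$ near $T$. In particular $u$ is unbounded near $T$, so $T$ is the maximal time of existence. Moreover $(T-t)^{c/2}\|u(t)\|_{L^\infty}\ge C^{-1}(\sqrt{T-t}/\lambda(t))^c\to\infty$, which Theorem~\ref{thm:typeI} excludes.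
\end{proof}

The rest of the paper proves Theorem~\ref{thm:typeI}. Section~\ref{sec:model} introduces the logarithmic variable and explains the mechanism on one and two bubbles. Sections~\ref{sec:apriori} and~\ref{sec:limits} establish a priori bounds and classify the limits of $u$ at each scale. Section~\ref{sec:bubbles} turns these sequential limits into finitely many bubbles followed continuously in time, Sections~\ref{sec:remainder} and~\ref{sec:monotone} show that there is no bubble, and Section~\ref{sec:end} concludes.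

\subsection{Conventions}
From now on $u$ is a fixed radial solution as in Theorem~\ref{thm:typeI}. We write $\Lambda=c+x\cdot\nabla$ for the generator of the scaling, and $B_r$ for the ball of radius $r$ centered at the origin. Integrals over $\mathbb R^d$ are taken with respect to Lebesgue measure divided by the area of the unit sphere, so that $\|F\|^2_{L^2(B_r)}=\int_0^rF^2\,\varrho^{d-1}d\varrho$ for radial $F$. The letter $C$ denotes positive constants that depend only on $d$ and on $u$. A large parameter $K$ enters in Section~\ref{sec:remainder}; constants $C$ never depend on it, while constants $C_K$ may.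

\section{The logarithmic variable and the motion of a bubble}\label{sec:model}

\subsection{Emden--Fowler variables}
For a radial function, scaling becomes translation in the variable $z=\log r$, $r=|x|$. Put
\[
U(t,z)=r^cu(t,r),\qquad S(t)=\log\sqrt{T-t}.
\]
Then $U_z=r^c\Lambda u$ and $U_{zz}=r^c\Lambda^2u$. Since $d-1=2c+1$, we have $\Lambda^2-c^2=(r\partial_r)^2+2c\,r\partial_r=r^2\Delta$ on radial functions, and $f(U)=r^{c+2}f(u)$ because $cp=c+2$. So \eqref{eq:nlh} reads
\begin{equation}\label{eq:EF}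
e^{2z}U_t=U_{zz}-c^2U+f(U),
\end{equation}
and, as $d-2c=2$,
\begin{equation}\label{eq:L2}
\|u_t(t)\|^2_{L^2(B_r)}=\int_{-\infty}^{\log r}U_t^2\,e^{2z}\,dz .
\end{equation}
The right side of \eqref{eq:EF} has no first order term; this is special to the critical exponent. Consequently the stationary equation is Hamiltonian, with first integral
\[
H=\tfrac12U_z^2-\tfrac{c^2}2U^2+\tfrac1{p+1}|U|^{p+1},\qquad\text{and along \eqref{eq:EF}}\quad H_z=e^{2z}U_tU_z .
\]
The ground states become the translates of one even bump: $r^cQ_\lambda(r)=W\big(z-\log\lambda-\frac12\log(d(d-2))\big)$, where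
\[
W(z)=q\,(e^z+e^{-z})^{-c},\qquad q=(d(d-2))^{c/2}.
\]
Since $d(d-2)=4c(c+1)$, differentiation gives
\begin{equation}\label{eq:W}
W'=-c\tanh(z)\,W,\qquad W^{p-1}=\frac{c(c+1)}{\cosh^2z},\qquad W''=c^2W-W^p,
\end{equation}
and $H(W)=\frac{W^2}{\cosh^2z}\big(-\frac{c^2}2+\frac{c(c+1)}{p+1}\big)=0$. The only critical point of $W$ is $0$, and it is nondegenerate: $W''(0)=-cW(0)$. From \eqref{eq:W} we read off
\begin{equation}\label{eq:Wasym}
\begin{gathered}
W\le qe^{-c|z|},\qquad|W'|\le cW,\qquad |W''|\le CW,\qquad W^{p-1}\le Ce^{-2|z|},\\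
e^{c|z|}\big(W,W',W''\big)\to q\,(1,\mp c,c^2)\quad\text{as }z\to\pm\infty .
\end{gathered}
\end{equation}
One combination decays faster on the right: $W''+cW'=c^2(1-\tanh z)W-W^p$ and $1-\tanh z\le2e^{-2z}$, so
\begin{equation}\label{eq:Wkey}
|W''+cW'|\le C\min\big(e^{cz},e^{-(c+2)z}\big).
\end{equation}

\begin{lemma}\label{lem:ode}
The solutions on $\mathbb R$ of $V''-c^2V+f(V)=0$ with $H(V)=0$ are $0$ and $\pm W(\cdot-z_0)$, $z_0\in\mathbb R$.
\end{lemma}

\begin{proof}
Since $f\in C^1$, a solution is determined by $(V,V')$ at one point. If $V(0)=0$, then $H=0$ gives $V'(0)=0$ and $V\equiv0$. If $V(0)>0$, then $V'^2=c^2V^2-\frac2{p+1}V^{p+1}\ge0$ gives $V(0)^{p-1}\le\frac{c^2(p+1)}2=c(c+1)=W(0)^{p-1}$. So there is $z_0$ with $W(-z_0)=V(0)$, and since $W$ is even we can choose the sign of $z_0$ such that $W'(-z_0)V'(0)\ge0$. As $H(W)=H(V)$, the derivatives have the same modulus, hence are equal. The case $V(0)<0$ follows by replacing $V$ with $-V$.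
\end{proof}

We call a bump $\pm W(z-m)$ in $U$ a \emph{bubble} of scale $e^m$.

\subsection{An exact identity}
Fix a time $t$ and a number $m=\log\lambda$, and write
\[
U(t,m+\xi)=W(\xi)+E(\xi),\qquad G(\xi)=e^{2(m+\xi)}U_t(t,m+\xi).
\]
Subtracting the equation of $W$ from \eqref{eq:EF} gives
\begin{equation}\label{eq:LE}
\mathcal LE=\mathrm{NL}-G,\qquad\mathcal L=-\partial_\xi^2+c^2-pW^{p-1},\qquad\mathrm{NL}=f(W+E)-f(W)-f'(W)E .
\end{equation}
Differentiating the equation of $W$ gives $\mathcal LW'=0$: the function $W'$ is the direction of change of scale. Multiply \eqref{eq:LE} by $W'$ and integrate by parts twice over an interval $[a,b]$: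
\begin{equation}\label{eq:flux}
\int_a^bG\,W'\,d\xi=\mathcal B(b)-\mathcal B(a)+\int_a^b\mathrm{NL}\,W'\,d\xi,\qquad\mathcal B=E'W'-EW'' .
\end{equation}
The linear part of $E$ enters only through its values at the ends of the interval. This identity is the law of motion of the bubble.

\subsection{The formal law of motion}\label{sec:formal}
In this subsection only, we argue formally. Take $a\ll-1$ and $b\gg1$. Assume that $U_t\approx-\dot m\,W'(z-m)$, so that the left side of \eqref{eq:flux} is $-N\lambda^2\dot m=-N\lambda\dot\lambda$ with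
\[
N=\int_{\mathbb R}W'^2e^{2\xi}\,d\xi,
\]
which is finite because $c>1$. Neglect $\mathrm{NL}$. Far from the bubble $\mathcal L\approx-\partial_\xi^2+c^2$, so what comes from outside looks like $E\approx A_+e^{c\xi}$ near $b$, and what comes from inside looks like $E\approx A_-e^{-c\xi}$ near $a$. By \eqref{eq:Wasym}, $\mathcal B(b)=A_+e^{cb}(cW'-W'')(b)\approx-2c^2qA_+$ and $\mathcal B(a)=-A_-e^{-ca}(cW'+W'')(a)\approx-2c^2qA_-$. Hence
\begin{equation}\label{eq:model}
N\lambda\dot\lambda=2c^2q\,(A_+-A_-).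
\end{equation}

\emph{One bubble in a background.} Let $u$ be a positive bubble plus a function that is nearly equal to a constant $u_*(t)$ at scale $\lambda$. Then $A_+=\lambda^cu_*$, $A_-=0$, and \eqref{eq:model} becomes
\[
\frac d{dt}\lambda^{2-c}=-(c-2)\,\frac{2c^2q}N\,u_*(t).
\]
A negative background compresses a positive bubble. If $1<c<2$, the bounded background $u_*=-1$ suffices, in this model, to produce $\lambda=C(T-t)^{1/(2-c)}\ll\sqrt{T-t}$. If $c>2$, concentration requires $\lambda^{2-c}\to\infty$, and so an unbounded background. Suppose that the background has at most the self-similar size, $|u_*|\le C(T-t)^{-c/2}$. Integration yields $\lambda^{2-c}\le C(T-t)^{1-c/2}$, that is, $\lambda\ge C^{-1}\sqrt{T-t}$. A single bubble cannot reach scales below $\sqrt{T-t}$.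

\emph{Two bubbles.} A background larger than self-similar can be supplied by another bubble. By \eqref{eq:Wasym}, a bubble of sign $\iota$ and scale $\mu\gg\lambda$ contributes $A_+=\iota q(\lambda/\mu)^c$, and one of scale $\mu\ll\lambda$ contributes $A_-=\iota q(\mu/\lambda)^c$. So a positive bubble is \emph{expanded} by an outer neighbor of the same sign and by an inner neighbor of the opposite sign. Take two bubbles with $\mu_2\ll\mu_1\ll\sqrt{T-t}$. If the signs are equal, the inner bubble satisfies $N\mu_2\dot\mu_2=2c^2q^2(\mu_2/\mu_1)^c>0$, against $\mu_2\to0$. If the signs are opposite, the inner bubble is compressed, $\frac d{dt}\mu_2^{2-c}=C\mu_1^{-c}$, and its equation gives no contradiction. But then the outer bubble is expanded by the inner one and compressed at most by the self-similar background, so $\mu_1\ge C^{-1}\sqrt{T-t}$ as before. With any number of bubbles, one of them is expanded by all its neighbors; this is the choice of $k$ in Section~\ref{sec:window}.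

Three things separate this computation from a proof. First, we need a description of $u$ as finitely many bubbles, valid for all times near $T$, without any energy bound. Second, $E$ is not a pure exponential: it is forced by $u_t$, of which we control only a space-time $L^2$ norm, so every error must be quadratic in $u_t$. Third, the relation $U_t\approx-\dot mW'$ has an error that is linear in $u_t$; this is repaired by adding a correction to $\lambda^{2-c}$.

\section{A priori bounds}\label{sec:apriori}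

\subsection{Interior regularity}
Parabolic H\"older norms are taken with respect to the distance $|\eta-\eta'|+|\tau-\tau'|^{1/2}$.

\begin{lemma}\label{lem:P}
Let $v_\tau=\Delta v+f(v)$ classically on $\{|\eta|<\frac12\}\times(-1,0]$, with $|v|\le M$. Then on $\{|\eta|\le\frac14\}\times[-\frac14,0]$ the functions $v,\nabla v,D^2v,v_\tau$ are bounded, and have bounded parabolic H\"older norms for some exponent, with bounds depending only on $M$ and $d$.
\end{lemma}

\begin{proof}
Since $f(v)$ is bounded, the interior $W^{2,1}_\ell$ estimates for the heat equation hold for every $\ell<\infty$ and give H\"older bounds on $v$ and $\nabla v$ in a smaller cylinder. Then $f(v)$ is H\"older continuous because $f\in C^1$, and the interior Schauder estimates apply.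
\end{proof}

The same chain of estimates shows that $u$ is a classical solution for $0<t<T$, and a rescaling of Lemma~\ref{lem:P} shows that $u,\nabla u,D^2u,u_t$ are bounded and locally uniformly H\"older continuous on $[t_0,t_1]\times\mathbb R^d$ for $0<t_0<t_1<T$. This, radial symmetry, and the blow-up of the $L^\infty$ norm are all that we use about $u$.

\subsection{The Giga--Kohn weighted energy}
The energy of $u$ may be infinite or may tend to $-\infty$, so it gives no control of $u_t$. The substitute is an energy with Gaussian weight in self-similar variables, which cannot become negative. We need it with arbitrary center and with final time $T'\le T$, because this freedom produces the pointwise bound of Lemma~\ref{lem:point}. For $x_0\in\mathbb R^d$ and $T'\in[\frac34T,T]$ define $w=w_{x_0,T'}$ by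
\[
u(t,x)=(T'-t)^{-c/2}w(s,y),\qquad s=-\log(T'-t),\qquad y=\frac{x-x_0}{\sqrt{T'-t}} .
\]
Then $u_t=(T'-t)^{-c/2-1}(w_s+\frac12\Lambda w)$, with $\Lambda=c+y\cdot\nabla_y$, and with $\rho=e^{-|y|^2/4}$ the equation takes the divergence form
\begin{equation}\label{eq:wode}
\rho w_s=\nabla\cdot(\rho\nabla w)-\tfrac c2\rho w+\rho f(w).
\end{equation}
Let $\|\cdot\|_\rho$ be the norm of $L^2(\rho\,dy)$, let $s_0=-\log(T'-T/2)$, and let
\[
\mathcal E(s)=\int\Big(\frac12|\nabla w|^2+\frac c4w^2-\frac{|w|^{p+1}}{p+1}\Big)\rho\,dy .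
\]

\begin{lemma}\label{lem:GK}
There is $C$, independent of $x_0\in\mathbb R^d$ and $T'\in[\frac34T,T]$, such that for all $s\ge s_0$
\begin{gather}
\int_{s_0}^\infty\|w_s\|_\rho^2\,ds\le C,\qquad\int\big(|w|^{p+1}+|\nabla w|^2+w^2\big)\rho\,dy\le C\big(1+\|w_s(s)\|_\rho\big),\label{eq:GK1}\\
\int_s^{s+1}\big(\|\nabla w\|_\rho^2+\|w\|_\rho^2\big)^2ds'\le C.\label{eq:GK2}
\end{gather}
\end{lemma}

\begin{proof}
Because $T'\le T$, the function $w$ is defined for all $s\ge s_0$. Locally uniformly in $s$, the functions $w,\nabla w,D^2w$ are bounded and $|w_s|\le C(1+|y|)$; all four are continuous. To differentiate the gradient term without using $\nabla w_s$, write $w_i=w(s_i)$ and integrate by parts: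
\[
\tfrac12\int\big(|\nabla w_2|^2-|\nabla w_1|^2\big)\rho=-\tfrac12\int(w_2-w_1)\,\nabla\cdot\big(\rho\nabla(w_1+w_2)\big).
\]
Divide by $s_2-s_1$ and let $s_2\to s_1$. Dominated convergence and \eqref{eq:wode} give $\mathcal E'=-\|w_s\|_\rho^2$. Next let $\mathsf m(s)=\|w\|_\rho^2$. Testing \eqref{eq:wode} with $w$, and then using H\"older's inequality for the finite measure $\rho\,dy$, we get
\begin{equation}\label{eq:mass}
\tfrac12\mathsf m'=\int ww_s\rho=-2\mathcal E+\tfrac{p-1}{p+1}\int|w|^{p+1}\rho\ \ge\ -2\mathcal E+\nu\,\mathsf m^{\frac{p+1}2},\qquad\nu=\nu(d)>0 .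
\end{equation}
A positive solution of $\mathsf m'\ge\nu\,\mathsf m^{(p+1)/2}$ becomes infinite in finite time. If $\mathcal E(s_1)<0$, then $\mathcal E\le\mathcal E(s_1)<0$ after $s_1$, so $\mathsf m$ becomes positive and satisfies this inequality, which is impossible. Hence $0\le\mathcal E(s)\le\mathcal E(s_0)$. If $\nu\,\mathsf m^{(p+1)/2}>4\mathcal E(s_0)$ at some $s_1\ge s_0$, then \eqref{eq:mass} gives $\mathsf m'>\nu\,\mathsf m^{(p+1)/2}$ at $s_1$; so $\mathsf m$ increases, the inequality persists, and we reach the same contradiction. Since $u(T/2)$ and $\nabla u(T/2)$ are bounded and $T'-T/2\in[T/4,T/2]$, we have $\mathcal E(s_0)\le C$ uniformly. Thus $\mathsf m\le C$ and $\int_{s_0}^\infty\|w_s\|^2_\rho\,ds\le\mathcal E(s_0)\le C$. The equality in \eqref{eq:mass} gives $\int|w|^{p+1}\rho\le C(1+\|w_s\|_\rho)$, and $\|\nabla w\|^2_\rho\le2\mathcal E+\frac2{p+1}\int|w|^{p+1}\rho$ completes \eqref{eq:GK1}. Squaring the second bound in \eqref{eq:GK1} and integrating over $[s,s+1]$ gives \eqref{eq:GK2}.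
\end{proof}

\subsection{A scale invariant pointwise bound}
In dimension $d$ the integral bounds of Lemma~\ref{lem:GK} are too weak to give an $L^\infty$ bound by Sobolev embedding. Away from the origin, however, a radial function is a function of one variable, and in one dimension they suffice.

\begin{lemma}\label{lem:point}
For $t\in[\frac78T,T)$ and $x\ne0$, let $h=\min(|x|,\sqrt{T-t})$. Then
\[
|u(t,x)|\le Ch^{-c},\qquad|\nabla u(t,x)|\le Ch^{-c-1},\qquad|D^2u(t,x)|+|u_t(t,x)|\le Ch^{-c-2}.
\]
Moreover $v(\tau,\eta)=h^cu(t+h^2\tau,x+h\eta)$ satisfies the conclusion of Lemma~\ref{lem:P} with constants $C$.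
\end{lemma}

\begin{proof}
We first prove the bound on $u$ for $t\in[\frac34T,T)$. Let $T'=t+h^2\in[\frac34T,T]$ and $w=w_{x,T'}$. For $\tau\in[-1,0]$ we have $t+h^2\tau\ge2t-T\ge T/2$ and $T'-(t+h^2\tau)=h^2(1-\tau)$, so
\[
v=(1-\tau)^{-\frac c2}\,w\Big(s,\frac\eta{\sqrt{1-\tau}}\Big),\qquad v_\tau=(1-\tau)^{-\frac c2-1}\big(w_s+\tfrac12\Lambda w\big)\Big(s,\frac\eta{\sqrt{1-\tau}}\Big),\qquad ds=\frac{d\tau}{1-\tau}.
\]
The variable $s$ runs over an interval of length $\log2<1$, and $\rho\ge C^{-1}$ on $B_{1/2}$. So Lemma~\ref{lem:GK} gives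
\[
\int_{-1}^0\Big(\|v_\tau\|^2_{L^2(B_{1/2})}+\|v\|^4_{H^1(B_{1/2})}\Big)d\tau\le C .
\]
By radial symmetry, $v(\tau,\eta)=V(\tau,\varsigma)$ with $\varsigma=|\frac xh+\eta|-\frac{|x|}h$. Let $I_0=(-\frac14,\frac14)$. For $\varsigma\in I_0$ the level set is a sphere of radius $R=\frac{|x|}h+\varsigma\ge\frac34$ through the point $\varsigma x/|x|$. Over the disc of radius $\frac18$ in the tangent plane at this point, the sphere is a graph of height at most $\frac1{64R}\le\frac1{48}$, and $\frac14+\frac18+\frac1{48}<\frac12$. So the sphere meets $B_{1/2}$ in an area at least that of the disc. Integrating over spheres, and using $|\nabla v|=|V_\varsigma|$, we obtain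
\[
\int_{-1}^0\Big(\|V_\tau\|^2_{L^2(I_0)}+\|V\|^4_{H^1(I_0)}\Big)d\tau\le C .
\]
For $n\ge0$ choose $\tau_n\in[-2^{-n},-2^{-n-1}]$ with $\|V(\tau_n)\|_{H^1(I_0)}^4\le C2^{n+1}$. By the Cauchy--Schwarz inequality in time, $\|V(\tau_n)-V(\tau_{n+1})\|_{L^2(I_0)}\le C2^{-n/2}$. Averaging the identity $g(\varsigma)^2=g(\varsigma')^2+2\int_{\varsigma'}^\varsigma gg'$ over $\varsigma'\in I_0$ gives $\|g\|^2_{L^\infty(I_0)}\le C\|g\|_{L^2(I_0)}\|g\|_{H^1(I_0)}$. Hence
\[
\|V(\tau_n)-V(\tau_{n+1})\|^2_{L^\infty(I_0)}\le C2^{-n/2}2^{n/4},\qquad\|V(\tau_0)\|_{L^\infty(I_0)}\le C .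
\]
The series $\sum2^{-n/8}$ converges and $V$ is continuous, so $|V(0,0)|\le C$, which is $|u(t,x)|\le Ch^{-c}$.

Now let $t\ge\frac78T$. If $|x'-x|<h/2$ and $t-h^2<t'\le t$, then $t'\ge\frac34T$ and $\min(|x'|,\sqrt{T-t'})\ge h/2$. So $|v|\le C$ on $\{|\eta|<\frac12\}\times(-1,0]$, and Lemma~\ref{lem:P} gives the remaining claims.
\end{proof}

In logarithmic variables the lemma says that $|U|+|U_z|\le C$ for $z\le S(t)$. From now on $w=w_{0,T}$, $s=-\log(T-t)$, $y=x/\sqrt{T-t}$, and
\[
\theta(s)=\|w_s(s)\|^2_{L^2(B_1)},\qquad\text{so that}\qquad\int_{s_0}^\infty\theta\,ds<\infty .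
\]
Since $1-(c+2)+\frac d2=0$, we have $(T-t)\|u_t\|^2_{L^2(B_{\epsilon\sqrt{T-t}})}=\|w_s+\frac12\Lambda w\|^2_{L^2(B_\epsilon)}$. Lemma~\ref{lem:point} gives $|\Lambda w|\le C|y|^{-c}$ for $|y|\le1$, and $\int_0^\epsilon\varrho^{-2c+d-1}d\varrho=\epsilon^2/2$. Therefore
\begin{equation}\label{eq:dissip}
(T-t)\,\|u_t(t)\|^2_{L^2(B_{\epsilon\sqrt{T-t}})}\le2\theta(s)+C\epsilon^2,\qquad0<\epsilon\le1 .
\end{equation}
As $dt=(T-t)\,ds$, the dissipation $\int\|u_t\|^2_{L^2(B_{\epsilon\sqrt{T-t}})}dt$ may diverge at $T$, but at most like $C\epsilon^2s$, with a slope that is small when the ball is small. This is the only information on $u_t$ in the proof.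

\section{Limits at each scale}\label{sec:limits}

\subsection{Below the self-similar scale}
For fixed $t<T$, $u(t)$ is $C^1$ at the origin, so $U,U_z$ and $H$ tend to $0$ as $z\to-\infty$. Since $H_z=r^d\Lambda u\,u_t$ and $|\Lambda u|\le Cr^{-c}$, the Cauchy--Schwarz inequality gives, for $r\le\sqrt{T-t}$,
\begin{equation}\label{eq:H}
|H(t,\log r)|=\Big|\int_0^r\Lambda u\,u_t\,\varrho^{d-1}d\varrho\Big|\le Cr\,\|u_t(t)\|_{L^2(B_r)} .
\end{equation}
This inequality selects the level $H=0$ among the bounded stationary solutions of \eqref{eq:EF}. It excludes, for instance, the nonzero constants $V$ with $|V|^{p-1}=c^2$, for which $H=c^2V^2(\frac1{p+1}-\frac12)<0$.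

\begin{lemma}\label{lem:inner}
If $t_n\to T$ and $z_n-S(t_n)\to-\infty$, then along a subsequence $U(t_n,z_n+\cdot)$ converges in $C^2_{\mathrm{loc}}(\mathbb R)$ to $0$ or to $\pm W(\cdot-z_0)$ for some $z_0\in\mathbb R$.
\end{lemma}

\begin{proof}
Let $r_n=e^{z_n}=o(\sqrt{T-t_n})$ and $u_n(\tau,y)=r_n^cu(t_n+r_n^2\tau,r_ny)$ for $\tau\in[-1,0]$. On $\{M^{-1}\le|y|\le M\}$ and for large $n$, the length $h$ of Lemma~\ref{lem:point} equals $r_n|y|$, which is comparable to $r_n$. So $u_n,\nabla u_n,D^2u_n,\partial_\tau u_n$ are bounded and equicontinuous there, and a subsequence converges, with these derivatives, uniformly on compact subsets of $[-1,0]\times(\mathbb R^d\setminus\{0\})$, to a radial solution $u_\infty$ of the equation. Fix $M$ and let $\epsilon_n=Mr_n/\sqrt{T-t_n}\to0$. The time interval $[t_n-r_n^2,t_n]$ corresponds to an interval of $s$ of length at most $1$ ending at $s_n=-\log(T-t_n)$. By scaling and \eqref{eq:dissip},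
\[
\int_{-1}^0\|\partial_\tau u_n\|^2_{L^2(B_M)}d\tau=\int_{t_n-r_n^2}^{t_n}\|u_t\|^2_{L^2(B_{Mr_n})}dt\le2\int_{s_n-1}^\infty\theta\,ds+C\epsilon_n^2\to0 .
\]
As $M$ is arbitrary, $u_\infty$ does not depend on $\tau$, and $V(\xi)=e^{c\xi}u_\infty(e^\xi)$ solves $V''-c^2V+f(V)=0$; thus $H(V)$ is constant. With $M=1$, the mean value inequality gives $t_n'\in[t_n-r_n^2,t_n]$ with $r_n^2\|u_t(t_n')\|^2_{L^2(B_{r_n})}\to0$, so $H(t_n',z_n)\to0$ by \eqref{eq:H}. The convergence is uniform in $\tau$, so $H(V)=0$, and Lemma~\ref{lem:ode} applies.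
\end{proof}

\subsection{At the self-similar scale}

\begin{lemma}\label{lem:selfsim}
If $s_n\to\infty$, then along a subsequence $w(s_n,\cdot)$ converges in $C^2_{\mathrm{loc}}(\mathbb R^d\setminus\{0\})$ to one of the constants $0,\kappa,-\kappa$.
\end{lemma}

\begin{proof}
Let $h_n=e^{-s_n/2}$, $t_n=T-h_n^2$ and $u_n(\tau,y)=h_n^cu(t_n+h_n^2\tau,h_ny)$ for $\tau\in[-1,0]$. The length $h$ of Lemma~\ref{lem:point} now lies between $h_n\min(|y|,1)$ and $\sqrt2\,h_n$, so a subsequence of $u_n$ converges as in the previous proof. Since $w(s_n-\log(1-\tau),y)=(1-\tau)^{c/2}u_n(\tau,\sqrt{1-\tau}\,y)$, the functions $w(s_n+\cdot,\cdot)$ converge in the same sense on $[-\log2,0]\times(\mathbb R^d\setminus\{0\})$. By \eqref{eq:GK1}, $\int_{s_n-1}^\infty\|w_s\|_\rho^2\,ds\to0$, so the limit is a radial stationary solution $\bar w(r)$ of \eqref{eq:wode} for $r>0$: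
\begin{equation}\label{eq:stat}
(\omega\bar w')'=\omega\big(\tfrac c2\bar w-f(\bar w)\big),\qquad\omega(r)=e^{-r^2/4}r^{d-1}.
\end{equation}
Choose $s_n'\in[s_n-\log2,s_n]$ with $\|w_s(s_n')\|_\rho\to0$. The second bound in \eqref{eq:GK1} and Fatou's lemma give $\int_0^\infty(\bar w'^2+\bar w^2+|\bar w|^{p+1})\,\omega\,dr<\infty$. By Lemma~\ref{lem:point}, $\bar w$ and $\bar w'$ are bounded for $r\ge1$. So the six numbers
\[
a_i=\int_0^\infty r^{2i}\bar w'^2\omega,\qquad b_i=\int_0^\infty r^{2i}\bar w^2\omega,\qquad n_i=\int_0^\infty r^{2i}|\bar w|^{p+1}\omega,\qquad i=0,1,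
\]
are finite.

We derive the Giga--Kohn identity by testing \eqref{eq:stat} with $\bar w$, $r^2\bar w$ and $r\bar w'$ on $[\epsilon,\infty)$. The function $\bar w$ might be singular at $r=0$, so the boundary terms need care. Since $dr/r$ is not integrable at $0$, there are $\epsilon_k\to0$ with $\epsilon_k^d(\bar w'^2+\bar w^2+|\bar w|^{p+1})(\epsilon_k)\to0$. The boundary terms below are bounded by this quantity or by
\[
\epsilon^{d-1}|\bar w\bar w'|=\big(\epsilon^d\bar w'^2\big)^{\frac12}\big(\epsilon^d|\bar w|^{p+1}\big)^{\frac1{p+1}},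
\]
where we used $d-1=\frac d2+c$ and $c=\frac d{p+1}$. So they vanish along $\epsilon_k$; at infinity they vanish because of the Gaussian. We omit them. Note that $(r\omega)'=(d-\frac{r^2}2)\omega$ and $(r/\omega)'\omega^2=(2-d+\frac{r^2}2)\omega$.

Testing with $\bar w$ gives $-a_0=\frac c2b_0-n_0$. Testing with $r^2\bar w$, and using $\int2r\bar w\bar w'\omega=-\int\bar w^2(r\omega)'=-db_0+\frac12b_1$, gives $-a_1+db_0-\frac12b_1=\frac c2b_1-n_1$. Testing with $r\bar w'$, the left side is $\frac12\int\frac r\omega\big((\omega\bar w')^2\big)'=\frac{d-2}2a_0-\frac14a_1$ and the right side is $-\int(r\omega)'\big(\frac c4\bar w^2-\frac{|\bar w|^{p+1}}{p+1}\big)$. Thus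
\[
n_0=a_0+\tfrac c2b_0,\qquad n_1=a_1-db_0+\tfrac{1+c}2b_1,
\]
\[
\tfrac{d-2}2a_0-\tfrac14a_1+\tfrac c4\big(db_0-\tfrac12b_1\big)-\tfrac1{p+1}\big(dn_0-\tfrac12n_1\big)=0 .
\]
Insert the first two identities into the third. The coefficient of $b_0$ is $\frac d{4(p+1)}\big(c(p+1)-2c-2\big)=0$; that of $b_1$ is $\frac1{8(p+1)}\big(2+2c-c(p+1)\big)=0$; that of $a_0$ is $\frac{d-2}2-\frac d{p+1}=0$, by criticality of $p$; that of $a_1$ is $-\frac14+\frac1{2(p+1)}=-\frac{p-1}{4(p+1)}\ne0$. Hence $a_1=0$ and $\bar w$ is constant. By \eqref{eq:stat}, $\bar w=0$ or $|\bar w|^{p-1}=\frac c2$, that is, $|\bar w|=\kappa$.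
\end{proof}

\section{Following the bubbles up to the blow-up time}\label{sec:bubbles}

Lemma~\ref{lem:inner} holds along sequences of times, whereas a differential inequality needs scales that are differentiable functions of time. Without an energy bound, nothing limits the number of bubbles in advance, and bubbles might appear or disappear. We rule this out by a gap argument: for $t$ near $T$, a critical point of $U(t,\cdot)$ below the self-similar scale with height at least $\frac14W(0)$ has height close to $W(0)$ and is nondegenerate, so such points can be neither created nor destroyed.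

Fix an even function $\chi_0\in C_c^\infty((-1,1))$ with $\chi_0\ge0$, $\chi_0(0)>0$, and let $\chi(\xi)=-\xi\chi_0(\xi)$. Since $W$ is even and $-\xi W'(\xi)>0$ for $\xi\ne0$,
\[
\int W\chi=0,\qquad\int W'\chi>0 .
\]

\begin{proposition}\label{prop:bubbles}
There are an integer $J\ge0$, signs $\iota_1,\dots,\iota_J\in\{-1,1\}$, a time $t_1<T$ and functions $m_1>\dots>m_J$ of class $C^1$ on $[t_1,T)$ with the following properties, where $m_0=S$ and $\mu_j=e^{m_j}$.
\begin{enumerate}
\item[(i)] $m_{j-1}(t)-m_j(t)\to\infty$ as $t\to T$, for $1\le j\le J$.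
\item[(ii)] $U(t,m_j(t)+\cdot)\to\iota_jW$ in $C^2_{\mathrm{loc}}(\mathbb R)$ as $t\to T$, and $\int U(t,m_j(t)+\xi)\chi(\xi)\,d\xi=0$, for $1\le j\le J$.
\item[(iii)] For each $\delta>0$ there are $L_\delta>0$ and $t_\delta<T$ such that $|U|+|U_z|\le\delta$ at every $(t,z)$ with $t\ge t_\delta$, $z\le S(t)-L_\delta$ and $|z-m_j(t)|\ge L_\delta$ for all $1\le j\le J$.
\item[(iv)] $|\dot m_j(t)|\le C\mu_j^{-1}\|u_t(t)\|_{L^2(B_{e\mu_j})}$ for $1\le j\le J$.
\end{enumerate}
\end{proposition}

\begin{proof}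
Let $\delta_0=\frac14W(0)$ and fix $\epsilon_0\in(0,1)$ with $\kappa\epsilon_0^c<\delta_0$.

\emph{Step 1: large values recede from the self-similar scale.} We claim that
\begin{equation}\label{eq:recede}
\sup\big\{z-S(t):\ z\le S(t)+\log\epsilon_0,\ |U(t,z)|\ge\delta_0\big\}\to-\infty\qquad\text{as }t\to T,
\end{equation}
with $\sup\emptyset=-\infty$. Note that $U(t,z)=\varrho^cw(s,\varrho)$ with $\varrho=e^{z-S(t)}$. If \eqref{eq:recede} fails, there are $s_n\to\infty$ and $\varrho_n\to\varrho_*\in(0,\epsilon_0]$ with $\varrho_n^c|w(s_n,\varrho_n)|\ge\delta_0$. By Lemma~\ref{lem:selfsim}, along a subsequence the left side has a limit at most $\epsilon_0^c\kappa<\delta_0$, a contradiction.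

\emph{Step 2: peaks.} Let
\[
P(t)=\big\{z<S(t)+\log\epsilon_0:\ U_z(t,z)=0,\ |U(t,z)|\ge\delta_0\big\}.
\]
We claim that for all $L,\eta>0$, if $t$ is close enough to $T$, then every $z\in P(t)$ satisfies: (a) $U_{zz}(t,z)\neq0$; (b) $|U(t,z)|>2\delta_0$; (c) $U(t,z+\cdot)$ is within $\eta$ of $W$ or of $-W$ in $C^2([-L,L])$; (d) $P(t)\cap[z-L,z+L]=\{z\}$. Otherwise there are $t_n\to T$ and $z_n\in P(t_n)$ violating one of these. By \eqref{eq:recede} and Lemma~\ref{lem:inner}, along a subsequence $U(t_n,z_n+\cdot)\to V$ in $C^2_{\mathrm{loc}}$, with $V'(0)=0$ and $|V(0)|\ge\delta_0$; hence $V=\pm W$. Then (a), (b), (c) hold for large $n$, so (d) fails: there are $z_n'\in P(t_n)$ with $0<|z_n'-z_n|\le L$. Along a subsequence $z_n'-z_n$ converges to a critical point of $V$, that is, to $0$. By Rolle's theorem $U_{zz}(t_n,\cdot)$ vanishes between $z_n$ and $z_n'$, so $V''(0)=0$, which is false.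

\emph{Step 3: the number of peaks is constant.} Fix $t_*<T$ such that for $t\in[t_*,T)$ properties (a), (b), (d) hold with $L=1$ and the supremum in \eqref{eq:recede} is at most $\log\epsilon_0-1$. Since $|U(t,z)|\le e^{cz}\|u(t)\|_{L^\infty}$, the set $P(t)$ is bounded below, locally uniformly in $t\in[t_*,T)$. It is bounded above and its points are at mutual distance more than $1$, so it is finite. Fix $t\in[t_*,T)$ and recall that $U,U_z,U_{zz}$ are continuous in $(t,z)$.

If $z\in P(t)$ and $\varepsilon>0$ is small, then on $[z-\varepsilon,z+\varepsilon]$ and for $t'$ near $t$ the function $U_{zz}(t',\cdot)$ has no zero, $|U(t',\cdot)|>\delta_0$, the values $U_z(t',z\pm\varepsilon)$ have opposite signs, and $z+\varepsilon<S(t')+\log\epsilon_0$. So $P(t')$ has exactly one point in $(z-\varepsilon,z+\varepsilon)$. Conversely, if $t_n\to t$ and $z_n\in P(t_n)$, then a subsequence of $z_n$ converges to a point $z$ with $U_z(t,z)=0$, $|U(t,z)|\ge\delta_0$ and $z\le S(t)+\log\epsilon_0-1$, so $z\in P(t)$.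 Hence for $t'$ near $t$ the set $P(t')$ has no point outside these intervals. It follows that $J=\#P(t)$ is locally constant, hence constant on $[t_*,T)$, and, $\varepsilon$ being arbitrarily small, that the peaks $z_1(t)>\dots>z_J(t)$ are continuous. The sign $\iota_j$ of $U(t,z_j(t))$ is constant by (b). By \eqref{eq:recede}, (d) and (c), we have $S-z_1\to\infty$, $z_j-z_{j+1}\to\infty$ and $U(t,z_j+\cdot)\to\iota_jW$ in $C^2_{\mathrm{loc}}$.

\emph{Step 4: scales.} The velocity of a peak would involve $U_{zt}$, which $\|u_t\|_{L^2}$ does not control. We therefore replace $z_j$ by a nearby point defined through an integral condition. Let $\Phi(t,m)=\int U(t,z)\chi(z-m)\,dz$. It is of class $C^1$, with $\Phi_m=\int U_z(t,z)\chi(z-m)\,dz$. As $t\to T$, $\Phi(t,z_j+\zeta)\to\iota_jF(\zeta)$ in $C^1([-1,1])$, where $F(\zeta)=\int W(\xi+\zeta)\chi(\xi)\,d\xi$ satisfies $F(0)=0$ and $F'(0)>0$. Fix $\zeta_0\in(0,1)$ with $F'\ge\frac12F'(0)$ on $[-\zeta_0,\zeta_0]$. For $t$ near $T$, we have $\iota_j\Phi_m\ge\frac14F'(0)$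 on $[z_j-\zeta_0,z_j+\zeta_0]$ and $\Phi(t,z_j)\to0$, so $\Phi(t,\cdot)$ has a unique zero $m_j(t)$ in this interval, and $m_j-z_j\to0$. Near any such time $t$, the implicit function theorem gives a $C^1$ curve of zeros through $(t,m_j(t))$; by continuity of $z_j$ it stays in $(z_j-\zeta_0,z_j+\zeta_0)$, so it coincides with $m_j$. This proves $m_j\in C^1$, (i) and (ii). Further, $\dot m_j=-\Phi_t/\Phi_m$, and by the Cauchy--Schwarz inequality and \eqref{eq:L2},
\[
|\Phi_t|\le C\int_{m_j-1}^{m_j+1}|U_t|\,dz\le Ce^{-m_j}\Big(\int_{-\infty}^{m_j+1}U_t^2e^{2z}dz\Big)^{1/2}=C\mu_j^{-1}\|u_t\|_{L^2(B_{e\mu_j})},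
\]
which is (iv).

\emph{Step 5: proof of (iii).} If (iii) fails for some $\delta$, there are $t_n\to T$ and $\tilde z_n\le S(t_n)-n$ with $|\tilde z_n-m_j(t_n)|\ge n$ for all $j$ and $|U|+|U_z|>\delta$ at $(t_n,\tilde z_n)$. By Lemma~\ref{lem:inner}, a subsequence of $U(t_n,\tilde z_n+\cdot)$ converges in $C^2_{\mathrm{loc}}$ to a nonzero limit $\pm W(\cdot-z_0)$. For large $n$, $U_z(t_n,\cdot)$ has opposite signs at $\tilde z_n+z_0\pm\varepsilon$ and $|U(t_n,\cdot)|\ge\delta_0$ between these points, if $\varepsilon$ is fixed with $W(\varepsilon)\geq2\delta_0$. So some peak $z_j(t_n)$ is within $|z_0|+\varepsilon$ of $\tilde z_n$. Since $|m_j-z_j|\le1$, this is a contradiction.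
\end{proof}

The heart of the matter is the following statement, proved in the next two sections.

\begin{proposition}\label{prop:J}
In Proposition~\ref{prop:bubbles}, $J=0$.
\end{proposition}

\section{The remainder near one bubble}\label{sec:remainder}

We assume $J\ge1$ and seek a contradiction.

\subsection{The chosen bubble and its window}\label{sec:window}
If $\iota_{j+1}=-\iota_j$ for all $1\le j<J$, let $k=1$. Otherwise let $j$ be the largest index with $\iota_j=\iota_{j+1}$, and let $k=j+1$. In both cases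
\begin{equation}\label{eq:signs}
\big(k=1\ \text{ or }\ \iota_{k-1}=\iota_k\big)\qquad\text{and}\qquad\big(k=J\ \text{ or }\ \iota_{k+1}=-\iota_k\big),
\end{equation}
so that, in the model \eqref{eq:model}, each neighbor of bubble $k$ expands it. Replacing $u$ by $-u$ if needed, we assume $\iota_k=1$, and we write $m=m_k$, $\lambda=\mu_k$.

Let $K\ge1$ be a parameter, to be fixed at the end. We use \eqref{eq:flux} on a window that extends until distance $\log K$ from the neighbors (Figure~\ref{fig:window}):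
\[
z_+=m_{k-1}-\log K,\qquad z_-=\begin{cases}m_{k+1}+\log K,&k<J,\\-\infty,&k=J,\end{cases}\qquad a=z_--m,\qquad b=z_+-m .
\]
At these end points Proposition~\ref{prop:bubbles}(ii) determines $U$ and $U_z$ up to $o(1)$, which fixes the sign of the boundary terms, and for large $K$ the neighbors are small on the window. With
\[
\sigma_+=\frac{\mu_k}{\mu_{k-1}},\qquad\sigma_-=\frac{\mu_{k+1}}{\mu_k}\ \ (k<J),\qquad\sigma_-=0\ \ (k=J),
\]
we have $e^{-b}=K\sigma_+$, $e^a=K\sigma_-$, and $\sigma_\pm\to0$ as $t\to T$. For $k=1$, $\mu_0=\sqrt{T-t}$. The symbol $o(1)$ denotes a quantity that tends to $0$ as $t\to T$ for fixed $K$, and all statements below hold for $t\ge t(K)$ with some $t(K)<T$. In particular $a\le-1$, $b\ge1$, $z_+\le S-\log K$, and $e\mu_j\le\sqrt{T-t}/K$ for $1\le j\le J$. Let $E,G,\mathrm{NL}$ be as in \eqref{eq:LE}, and put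
\[
D(t)=\|u_t(t)\|_{L^2(B_{\sqrt{T-t}/K})} .
\]
By Proposition~\ref{prop:bubbles}(ii), (iv) and \eqref{eq:L2},
\begin{equation}\label{eq:GD}
\int E\chi=0,\qquad|\dot m_j|\le C\mu_j^{-1}D\quad(1\le j\le J),\qquad\int_a^bG^2e^{-2\xi}d\xi=\lambda^2\int_{z_-}^{z_+}U_t^2e^{2z}dz\le(\lambda D)^2 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (-0.3,0) -- (11.8,0) node[right] {$z$};
\draw[thick,domain=-1.7:1.7,samples=50,smooth,shift={(1.7,0)}] plot (\x,{-1.2/(cosh(2*(\x))*cosh(2*(\x)))});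
\draw[thick,domain=-1.7:1.7,samples=50,smooth,shift={(5.1,0)}] plot (\x,{1.2/(cosh(2*(\x))*cosh(2*(\x)))});
\draw[thick,domain=-1.7:1.7,samples=50,smooth,shift={(8.5,0)}] plot (\x,{1.2/(cosh(2*(\x))*cosh(2*(\x)))});
\node[above] at (1.7,0) {$m_3$};
\node[below] at (5.1,0) {$m_2$};
\node[below] at (8.5,0) {$m_1$};
\draw[dashed] (11,-1.3) -- (11,1.3) node[above] {$S(t)$};
\draw[|-|] (2.7,-1.5) node[below] {$m_3+\log K$} -- (7.5,-1.5) node[below] {$m_1-\log K$};
\end{tikzpicture}
\caption{Schematic graph of $z\mapsto U(t,z)=e^{cz}u(t,e^z)$ with three bubbles, centered at $m_1>m_2>m_3$, below the self-similar position $S(t)=\log\sqrt{T-t}$. The signs are $+,+,-$ from the outside. The chosen bubble is the second: its outer neighbor has the same sign and its inner neighbor the opposite sign. The segment is the window on which it is analyzed.}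
\label{fig:window}
\end{figure}

Since $1<p<2$, the nonlinear term satisfies
\begin{equation}\label{eq:NL}
|\mathrm{NL}|\le|E|^p,\qquad|\mathrm{NL}|\le CW^{p-2}E^2 .
\end{equation}
Indeed $\mathrm{NL}=E\int_0^1\big(f'(W+\vartheta E)-f'(W)\big)d\vartheta$ with $f'(v)=p|v|^{p-1}$, and $\big||v|^{p-1}-|v'|^{p-1}\big|\le|v-v'|^{p-1}$ gives the first bound. For $|E|\le W/2$ the second is Taylor's formula with $|f''|\le p(p-1)(W/2)^{p-2}$ on $[W/2,3W/2]$; for $|E|>W/2$ it follows from the first, as $|E|^{p-2}\le(W/2)^{p-2}$.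

\subsection{A linear estimate}
We must bound $E$ inside the window by its boundary values and by $G$. The quadratic form of $\mathcal L$ is not coercive: $\mathcal LW'=0$, and $\mathcal LW=-(p-1)W^p$ gives a negative direction. But \eqref{eq:LE} is an ordinary differential equation at each fixed time, so variation of constants is available; it ignores the negative direction, and the condition $\int E\chi=0$ handles the kernel. Absorbing the nonlinear term costs a little decay: the rate $c$ is replaced by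
\[
\gamma=c-\tfrac12,\qquad\text{which satisfies}\qquad1<\gamma<c,\qquad\gamma+1>c,\qquad2\gamma>c,\qquad p\gamma>c,\qquad 2c-2>\gamma .
\]
(For the fourth, $p\gamma-c=2-\frac p2$.)

\begin{lemma}\label{lem:linear}
There are $\delta_1\in(0,1]$ and $C$, depending only on $d$, with the following property. Let $a\le-1$, $b\ge1$ be real numbers, $E\in C^2([a,b])$ and $G\in C([a,b])$, with
\[
|\mathcal LE|\le|E|^p+|G|,\qquad\sup_{[a,b]}|E|\le\delta_1,\qquad\int E\chi=0 .
\]
Put $E_-=(|E|+|E'|)(a)$, $E_+=(|E|+|E'|)(b)$. Then, on $[a,b]$,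
\[
|E|\le C(R_++R_-+\mathfrak e),\qquad R_+=E_+e^{-\gamma(b-\xi)},\qquad R_-=E_-e^{-\gamma(\xi-a)},\qquad\mathfrak e(\xi)=\int_a^be^{-\gamma|\xi-\zeta|}|G(\zeta)|\,d\zeta,
\]
and $\int_a^be^{-2\xi}\mathfrak e^2d\xi\le C\int_a^be^{-2\xi}G^2d\xi$.
\end{lemma}

\begin{proof}
Let $\varphi=W'$, so $\mathcal L\varphi=0$ and $|\varphi|+|\varphi'|\le Ce^{-c|\xi|}$. Fix a solution $\psi$ of $\mathcal L\psi=0$ with $\varphi\psi'-\varphi'\psi=1$. The function $\Xi=c^2\psi^2+\psi'^2$ satisfies $\Xi'=4c^2\psi\psi'-2pW^{p-1}\psi\psi'$, so $|\Xi'|\le(2c+\frac pcW^{p-1})\Xi$. As $W^{p-1}$ is integrable, Gronwall's inequality gives $|\psi|+|\psi'|\le Ce^{c|\xi|}$.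

Let $g_0=\mathcal LE$, $\alpha=E\psi'-E'\psi$ and $\beta=\varphi E'-\varphi'E$. Then $E=\alpha\varphi+\beta\psi$, $\alpha'=g_0\psi$, $\beta'=-g_0\varphi$. The coefficient $\beta$ of the growing solution is integrated from the nearer end:
\[
\beta(\xi)=\beta(b)+\int_\xi^bg_0\varphi\quad(\xi\ge0),\qquad\beta(\xi)=\beta(a)-\int_a^\xi g_0\varphi\quad(\xi\le0),
\]
with $|\beta(b)|\le CE_+e^{-cb}$ and $|\beta(a)|\le CE_-e^{-c|a|}$. The coefficient $\alpha$ is integrated from the center, $\alpha(\xi)=\alpha(0)+\int_0^\xi g_0\psi$, and $\alpha(0)$ is determined by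
\[
0=\int E\chi=\alpha(0)\int\varphi\chi+\int(\alpha-\alpha(0))\varphi\chi+\int\beta\psi\chi .
\]
Since $\int\varphi\chi\ne0$ and $\chi$ is supported in $[-1,1]$, we get $|\alpha(0)|\le C\big(E_+e^{-cb}+E_-e^{-c|a|}+\int_a^b|g_0|e^{-c|\zeta|}d\zeta\big)$. For $\xi\ge0$,
\[
|\beta\psi|(\xi)\le CE_+e^{-c(b-\xi)}+C\int_\xi^be^{-c(\zeta-\xi)}|g_0|\,d\zeta,\qquad|\alpha\varphi|(\xi)\le Ce^{-c\xi}|\alpha(0)|+C\int_0^\xi e^{-c(\xi-\zeta)}|g_0|\,d\zeta,
\]
and the reflected bounds hold for $\xi\le0$. In $e^{-c|\xi|}|\alpha(0)|$ use $e^{-c|\xi|-c|\zeta|}\le e^{-c|\xi-\zeta|}$, also for $\zeta=a,b$. With $\Theta=R_++R_-+\mathfrak e$, $|g_0|\le\delta_1^{p-1}|E|+|G|$ and $\gamma<c$, we obtain a constant $C_0$ with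
\begin{equation}\label{eq:absorb}
|E(\xi)|\le C_0\Theta(\xi)+C_0\delta_1^{p-1}\int_a^be^{-c|\xi-\zeta|}|E(\zeta)|\,d\zeta .
\end{equation}
The function $\Theta$ is a positive superposition of functions $e^{-\gamma|\cdot-\zeta'|}$, $\zeta'\in[a,b]$, and by the triangle inequality
\[
\int_{\mathbb R}e^{-c|\xi-\zeta|}e^{-\gamma|\zeta-\zeta'|}d\zeta\le e^{-\gamma|\xi-\zeta'|}\int_{\mathbb R}e^{-(c-\gamma)|\xi-\zeta|}d\zeta=4e^{-\gamma|\xi-\zeta'|}.
\]
Also $\int e^{-c|\xi-\zeta|}d\zeta=2/c\le4$. So for $\eta>0$ we have $\int_a^be^{-c|\xi-\zeta|}(\Theta+\eta)(\zeta)\,d\zeta\le4(\Theta+\eta)(\xi)$. Let $M_\eta=\sup|E|/(\Theta+\eta)<\infty$ and choose $\delta_1$ with $4C_0\delta_1^{p-1}\le\frac12$. Then \eqref{eq:absorb} gives $M_\eta\le C_0+\frac12M_\eta$, so $|E|\le2C_0(\Theta+\eta)$; let $\eta\to0$. Finally $e^{-\xi}\mathfrak e(\xi)\le\int_a^be^{-(\gamma-1)|\xi-\zeta|}e^{-\zeta}|G(\zeta)|\,d\zeta$, and Young's convolution inequality applies because $\gamma>1$.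
\end{proof}

\subsection{Application on the window}

\begin{lemma}\label{lem:window}
There is $K_1$ such that for $K\ge K_1$ and $t\ge t(K)$ we have $|E|\le\delta_1$ on the window, and
\begin{equation}\label{eq:Ebound}
|E|\le C(R_++R_-+\mathfrak e),\qquad\int_a^be^{-2\xi}\mathfrak e^2d\xi\le C(\lambda D)^2,
\end{equation}
where $R_-=0$ if $k=J$. Moreover $E_+\le CK^{-c}$ if $k\ge2$, $E_+\le C$ if $k=1$, and $E_-\le CK^{-c}$ if $k<J$.
\end{lemma}

\begin{proof}
Let $\delta=\delta_1/2$, let $\log K_1=L_\delta$, and fix $L\ge L_\delta$ with $W(L)\le\delta$. For $|\xi|\le L$, $E\to0$ uniformly by Proposition~\ref{prop:bubbles}(ii). If $\xi$ is in the window and $|\xi|\ge L$, then $z=m+\xi$ is at distance at least $L_\delta$ from $m_k$, at distance at least $\log K$ from the other $m_j$, and $z\le S-\log K$. So $|U|\le\delta$ by Proposition~\ref{prop:bubbles}(iii), and $|E|\le|U|+W\le\delta_1$.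

At $\xi=b$ and $\xi=a$, the functions $W,W'$ are $o(1)$. Hence Proposition~\ref{prop:bubbles}(ii) and \eqref{eq:signs} give
\begin{equation}\label{eq:ends}
\begin{aligned}
(E,E')(b)&=(W,W')(-\log K)+o(1)&&\text{if }k\ge2,\\
(E,E')(a)&=-(W,W')(\log K)+o(1)&&\text{if }k<J,
\end{aligned}
\end{equation}
and $(W+|W'|)(\pm\log K)\le CK^{-c}$. If $k=1$, then $E_+\le C$ because $|U|+|U_z|\le C$ for $z\le S$. By \eqref{eq:LE}, \eqref{eq:GD} and \eqref{eq:NL}, Lemma~\ref{lem:linear} applies when $k<J$. When $k=J$, apply it on $[a',b]$ and let $a'\to-\infty$ at fixed $t$; then $(|E|+|E'|)(a')\to0$, since $U,U_z,W,W'\to0$ at $-\infty$.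
\end{proof}

To keep track of errors, let
\[
\Sigma=\mathbf 1_{k\ge2}\,\sigma_+^c+\sigma_-^c,\qquad\Sigma_0=\mathbf 1_{k=1}\,\sigma_+^c .
\]
By \eqref{eq:model}, $\Sigma$ is the size of the favorable interaction with the neighbors, and $\Sigma_0$ is the size of the action of the self-similar background, whose sign we do not know. We call a function of $t$ \emph{admissible} if, for $K\ge K_1$ and $t\ge t(K)$, its modulus is at most
\[
C(\lambda D)^2+\big(CK^{-2}+o(1)\big)\Sigma+C_K\Sigma_0 .
\]
Finite sums of admissible functions are admissible, and so is $C_K(\sigma_+^{c'}+\sigma_-^{c'})$ for any $c'>c$.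

\begin{lemma}\label{lem:errors}
The function $\mathcal N=\int_a^b\mathrm{NL}\,W'\,d\xi$ is admissible, and
\begin{equation}\label{eq:omega}
\Big|\int_a^bE\,(W''+cW')\,e^{2\xi}d\xi\Big|\le C\big(\lambda D+(K\sigma_+)^\gamma+(K\sigma_-)^\gamma\big).
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:NL} and $|W'|\le cW$, we have $|\mathcal N|\le C\int_a^b\Gamma(\xi,|E|)\,d\xi$ with $\Gamma(\xi,v)=\min(v^pW,v^2W^{p-1})$. The function $\Gamma$ is nondecreasing in $v\ge0$ and $\Gamma(\xi,Av)\le A^2\Gamma(\xi,v)$ for $A\ge1$. Bounding a sum of three terms by three times the largest, we may treat the three terms of \eqref{eq:Ebound} separately.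

For $R_+$, use the quadratic bound far from $b$ and the other one near $b$. Since $\gamma>1$ and $p\gamma>c$,
\begin{align*}
\int_{-\infty}^{b/2}W^{p-1}R_+^2&\le CE_+^2e^{-2\gamma b}\int_{-\infty}^{b/2}e^{2\gamma\xi-2|\xi|}d\xi\le CE_+^2e^{-(\gamma+1)b}\le C(K\sigma_+)^{\gamma+1},\\
\int_{b/2}^bWR_+^p&\le CE_+^pe^{-p\gamma b}\int_{-\infty}^be^{(p\gamma-c)\xi}d\xi\le CE_+^pe^{-cb}=CE_+^pK^c\sigma_+^c .
\end{align*}
The first is admissible because $\gamma+1>c$. The second has the same order in $\sigma_+$ as the main term, and this is where $K$ must be large: if $k\ge2$, it is at most $CK^{-cp+c}\sigma_+^c=CK^{-2}\sigma_+^c$. If $k=1$, it is at most $C_K\Sigma_0$. For $R_-$ and $k<J$, the reflection $\xi\mapsto-\xi$ preserves $W$ and gives the bound $C(K\sigma_-)^{\gamma+1}+CK^{-2}\sigma_-^c$. For $\mathfrak e$, we use $W^{p-1}\le Ce^{-2\xi}$ and \eqref{eq:Ebound}: $\int_a^bW^{p-1}\mathfrak e^2\le C(\lambda D)^2$.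

By \eqref{eq:Wkey}, the left side of \eqref{eq:omega} is at most $C\int_a^b|E|\,\varpi\,d\xi$ with $\varpi=\min(e^{(c+2)\xi},e^{-c\xi})$. Since $c>1$, $e^\xi\varpi\in L^2(\mathbb R)$, so $\int\mathfrak e\varpi\le\|e^{-\xi}\mathfrak e\|_{L^2}\|e^\xi\varpi\|_{L^2}\le C\lambda D$. Since $\gamma<c$, $e^{\pm\gamma\xi}\varpi\in L^1(\mathbb R)$, so $\int R_+\varpi\le Ce^{-\gamma b}$ and $\int R_-\varpi\le Ce^{\gamma a}$.
\end{proof}

\section{The corrected scale and the proof of Proposition~\ref{prop:J}}\label{sec:monotone}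

\subsection{The functional}
The model suggests following $N\lambda^{2-c}$, whose derivative is $-(c-2)\lambda^{-c}\,N\lambda^2\dot m$. Identity \eqref{eq:flux} controls instead
\[
I=\int_a^bGW'\,d\xi=\int_{z_-}^{z_+}U_t\,W'(z-m)\,e^{2z}dz .
\]
Writing $U=W(z-m)+\tilde E(t,z)$, we have $U_t=-\dot mW'(z-m)+\tilde E_t$, so $I$ differs from $-N\lambda^2\dot m$ essentially by $\int\tilde E_tW'e^{2z}dz$. This term is linear in a time derivative, and we can afford only $(\lambda D)^2$. We therefore move the time derivative out of the integral and absorb the result into the functional; what remains is a product of $\dot m$ and $E$, which is quadratic. Define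
\[
Y(t)=N\lambda^{2-c}+(c-2)\lambda^{-c}\int_{z_-}^{z_+}\big(U(t,z)-W(z-m)\big)W'(z-m)\,e^{2z}dz=\lambda^{2-c}\big(N+(c-2)g\big),
\]
where $g=\int_a^bEW'e^{2\xi}d\xi$. On the window $|E|\le1$, and $E\to0$ locally uniformly. The function $|W'|e^{2\xi}\le Ce^{2\xi-c|\xi|}$ is integrable because $c>2$. By dominated convergence $g\to0$, so
\begin{equation}\label{eq:Ysize}
Y\ge\tfrac12N\lambda^{2-c}\qquad\text{for }t\ge t(K).
\end{equation}

The function $Y$ is $C^1$: the $m_j$ are $C^1$, $U_t$ is continuous, and for $k=J$ we have $|U|+|U_t|\le Ce^{cz}$ locally uniformly in $t<T$. We differentiate each factor, using $\partial_t[-W(z-m)]=\dot mW'$ and $\partial_t[\lambda^{-c}W'(z-m)]=-\dot m\lambda^{-c}(W''+cW')$. The first produces $\dot m\lambda^2\int_a^bW'^2e^{2\xi}d\xi=\dot m\lambda^2(N-N_{\mathrm{tail}})$, with $N_{\mathrm{tail}}=\int_{\mathbb R\setminus[a,b]}W'^2e^{2\xi}d\xi$, and the part with $N$ cancels the derivative of $N\lambda^{2-c}$. Hence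
\begin{equation}\label{eq:Ydot}
\dot Y=(c-2)\lambda^{-c}\big[I-I_0+I_+-I_-\big],
\end{equation}
where
\[
I_0=\lambda^2\dot m\Big(N_{\mathrm{tail}}+\int_a^bE(W''+cW')e^{2\xi}d\xi\Big),\qquad I_+=\lambda^2\dot z_+\,(EW'e^{2\xi})(b),\qquad I_-=\lambda^2\dot z_-\,(EW'e^{2\xi})(a),
\]
and $I_-=0$ if $k=J$.

\begin{remark}\label{rem:power}
The power of $\lambda$ in $Y$ matters beyond the model. With $\lambda^{-\nu}$ in place of $\lambda^{-c}$, the combination in $I_0$ would be $W''+\nu W'\sim c(c-\nu)qe^{-c\xi}$ as $\xi\to+\infty$. For $\nu\ne c$ the weight in \eqref{eq:omega} would decay only like $e^{(2-c)\xi}$, and the Cauchy--Schwarz step for $\mathfrak e$ would require $c>3$, which excludes $d=7,8$.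
\end{remark}

\subsection{The differential inequality}

\begin{lemma}\label{lem:Ydot}
There is $K_2\ge K_1$ such that for $K\ge K_2$ and $t\ge t(K)$,
\[
\frac{\dot Y}Y\le CD^2+C_K\lambda^{-2}\Sigma_0 .
\]
\end{lemma}

\begin{proof}
\emph{The main term.} By \eqref{eq:flux}, $I=\mathcal B(b)-\mathcal B(a)+\mathcal N$, where $\mathcal B(a)=0$ if $k=J$ (let $a'\to-\infty$ as before). By \eqref{eq:W}, for $K\ge1$,
\[
K^c(W'+cW)(-\log K)=K^c(cW-W')(\log K)=c\,(1+\tanh\log K)\,q\,(1+K^{-2})^{-c}\ge2^{-c}cq .
\]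
Let $\nu_1=2^{-c-1}c^2q^2$. If $k\ge2$, then \eqref{eq:Wasym}, \eqref{eq:ends} and $e^{-cb}=K^c\sigma_+^c$ give
\[
\mathcal B(b)=-cq\,e^{-cb}\big[(E'+cE)(b)+o(1)\big]=-cq\,\sigma_+^c\big[K^c(W'+cW)(-\log K)+o(1)\big]\le-\nu_1\sigma_+^c .
\]
If $k=1$, then $|\mathcal B(b)|\le CE_+e^{-cb}\le C_K\Sigma_0$. If $k<J$, then \eqref{eq:Wasym}, \eqref{eq:ends} and $e^{ca}=K^c\sigma_-^c$ give
\[
\mathcal B(a)=cq\,e^{ca}\big[(E'-cE)(a)+o(1)\big]=cq\,\sigma_-^c\big[K^c(cW-W')(\log K)+o(1)\big]\ge\nu_1\sigma_-^c .
\]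
Together with Lemma~\ref{lem:errors}, this shows that $I\le-\nu_1\Sigma$ plus an admissible function. The sign conditions \eqref{eq:signs} are used here and nowhere else.

\emph{The term $I_0$.} By \eqref{eq:GD}, $\lambda^2|\dot m|\le C\lambda D$. By \eqref{eq:Wasym}, $N_{\mathrm{tail}}\le Ce^{-(2c-2)b}+Ce^{(2c+2)a}\le C(K\sigma_+)^\gamma+C(K\sigma_-)^\gamma$. With \eqref{eq:omega},
\[
|I_0|\le C\lambda D\big(\lambda D+(K\sigma_+)^\gamma+(K\sigma_-)^\gamma\big)\le C(\lambda D)^2+C_K\big(\sigma_+^{2\gamma}+\sigma_-^{2\gamma}\big),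
\]
which is admissible since $2\gamma>c$.

\emph{The term $I_+$.} We have $|EW'e^{2\xi}|(b)\le Ce^{(2-c)b}=C(K\sigma_+)^{c-2}$. If $k\ge2$, then $\lambda^2|\dot z_+|=\lambda^2|\dot m_{k-1}|\le C\sigma_+\lambda D$, so $|I_+|\le C_K\sigma_+^{c-1}\lambda D\le(\lambda D)^2+C_K\sigma_+^{2c-2}$, which is admissible since $2c-2>c$. If $k=1$, then $\lambda^2|\dot z_+|=\lambda^2|\dot S|=\frac12\sigma_+^2$, so $|I_+|\le C_K\Sigma_0$.

\emph{The term $I_-$, $k<J$.} We have $|EW'e^{2\xi}|(a)\le C(K\sigma_-)^{c+2}$ and $\lambda^2|\dot m_{k+1}|\le C\sigma_-^{-1}\lambda D$, so $|I_-|\le(\lambda D)^2+C_K\sigma_-^{2c+2}$, which is admissible.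

So the bracket in \eqref{eq:Ydot} is at most $C(\lambda D)^2+(-\nu_1+CK^{-2}+o(1))\Sigma+C_K\Sigma_0$. Choose $K_2$ with $CK_2^{-2}\le\nu_1/2$. For $K\ge K_2$ and $t\ge t(K)$ the middle term is nonpositive, and \eqref{eq:Ysize} gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:J}]
Multiply the inequality of Lemma~\ref{lem:Ydot} by $T-t=dt/ds$. By \eqref{eq:dissip} with $\epsilon=1/K$, we have $(T-t)D^2\le2\theta+CK^{-2}$, and for $k=1$ we have $(T-t)\lambda^{-2}=\sigma_+^{-2}$. Hence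
\[
\frac d{ds}\log Y\le C\theta(s)+CK^{-2}+C_K\mathbf 1_{k=1}\,\sigma_+^{c-2}.
\]
Because the constant in front of $D^2$ does not depend on $K$, we can fix $K\ge K_2$ with $CK^{-2}\le\frac{c-2}8$. Since $c>2$ and $\sigma_+\to0$, the last term is at most $\frac{c-2}8$ for large $s$. As $\theta$ is integrable, $\log Y\le\frac{c-2}4s+C_K$, and \eqref{eq:Ysize} yields
\[
\lambda\ge C_K^{-1}e^{-s/4}=C_K^{-1}(T-t)^{1/4}.
\]
But $\lambda=\mu_k\le\mu_1=o(\sqrt{T-t})$ by Proposition~\ref{prop:bubbles}(i). This contradiction proves $J=0$.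
\end{proof}

\section{Type I blow-up and the self-similar limit}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:typeI}]
Since $J=0$, Proposition~\ref{prop:bubbles}(iii) says that
\begin{equation}\label{eq:nobubble}
|x_n|^c\,|u(t_n,x_n)|\to0\qquad\text{whenever }t_n\to T,\ x_n\ne0,\ |x_n|=o(\sqrt{T-t_n}).
\end{equation}
We show that a blow-up faster than type I violates \eqref{eq:nobubble} at the scale given by the maximum of $|u|$.

Since $u_t$ is bounded on compact time intervals of $(0,T)$, the function $M(t)=(T-t)^{c/2}\|u(t)\|_{L^\infty}$ is continuous. Suppose that it is unbounded on $[T/2,T)$, and let $t_n$ maximize $M$ on $[T/2,T-T/n]$ for $n\geq3$. Then $M(t_n)\to\infty$, $t_n\to T$, and for $T/2\le t\le t_n$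
\[
\|u(t)\|_{L^\infty}\le M(t_n)(T-t)^{-c/2}\le\|u(t_n)\|_{L^\infty}.
\]
Let $r_n=\|u(t_n)\|_{L^\infty}^{-1/c}=M(t_n)^{-1/c}\sqrt{T-t_n}=o(\sqrt{T-t_n})$ and $u_n(\tau,y)=r_n^cu(t_n+r_n^2\tau,r_ny)$. For large $n$, $|u_n|\le1$ on $[-1,0]\times\mathbb R^d$, and $|u_n(0,y_n)|\ge\frac12$ for some $y_n$. The points $y_n$ are bounded. Indeed, if $r_n|y_n|>\sqrt{T-t_n}$, Lemma~\ref{lem:point} gives $\frac12r_n^{-c}\le C(T-t_n)^{-c/2}$, that is, $M(t_n)\le2C$, which fails for large $n$; and if $0<r_n|y_n|\le\sqrt{T-t_n}$, it gives $\frac12\le C|y_n|^{-c}$. By Lemma~\ref{lem:P}, applied around each point, $|\nabla u_n(0,\cdot)|\le C_1$ on $\mathbb R^d$. So $|u_n(0,\cdot)|\ge\frac14$ on the closed ball of radius $\varrho_1=\frac1{4C_1}$ around $y_n$, and this ball contains a point $y_n'$ with $\varrho_1\le|y_n'|\le C$. For $x_n=r_ny_n'$ we have $|x_n|=o(\sqrt{T-t_n})$ and $|x_n|^c|u(t_n,x_n)|=|y_n'|^c|u_n(0,y_n')|\ge\frac14\varrho_1^c$, against \eqref{eq:nobubble}. So $M$ is bounded.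

Let $\bar M=\sup_{[T/2,T)}M$. For $t\ge\frac34T$, $h=\sqrt{T-t}$ and any $x\in\mathbb R^d$, the function $h^cu(t+h^2\tau,x+h\eta)$ is bounded by $\bar M$ for $\tau\in[-1,0]$, so Lemma~\ref{lem:P} shows that $w(s,\cdot)$ and $\nabla w(s,\cdot)$ are bounded on $\mathbb R^d$, uniformly for large $s$. By the Arzel\`a--Ascoli theorem and Lemma~\ref{lem:selfsim}, every sequence $s_n\to\infty$ has a subsequence along which $w(s_n,\cdot)$ converges locally uniformly on $\mathbb R^d$, including the origin, to a constant in $\{0,\kappa,-\kappa\}$. The function $s\mapsto w(s,0)$ is continuous and bounded, so its set of limit points as $s\to\infty$ is an interval; being contained in $\{0,\kappa,-\kappa\}$, it is a single point $\ell$. Every subsequential limit of $w(s,\cdot)$ is then the constant $\ell$, so $w(s,\cdot)\to\ell$ locally uniformly.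
\end{proof}

\begin{remark}[The role of the hypotheses]\label{rem:hyp}
Radial symmetry gives the pointwise bound of Lemma~\ref{lem:point}, reduces the equation at each time to an ordinary differential equation, and orders the bubbles, so that each has at most two neighbors. The value of $p$ makes $H$ a first integral and cancels the coefficient of $a_0$ in Lemma~\ref{lem:selfsim}. The condition $d\ge7$, that is, $c>2$ and $p<2$, enters in the bounds \eqref{eq:NL}, in the convergence $g\to0$, in the moving boundary term $I_+$ through $2c-2>c$, and in the last step through $\sigma_+^{c-2}\to0$. The last use is the one that is visible in the model of Section~\ref{sec:formal}: a background of self-similar size cannot drive the bubble. For $c=2$ that term would be a constant $C_K$, with no reason to be small. No bound on $\|u(t)\|_{\dot H^1}$, no smallness and no sign condition is used.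
\end{remark}

\begin{thebibliography}{9}

\bibitem{BC}
Brezis and Cazenave, J. Anal. Math. 68 (1996).

\bibitem{source}
\emph{On blow-up and dynamics near ground states for some semilinear equations},
\texttt{http://www.normalesup.org/\textasciitilde collot/Schwartz\_NLH-NLW.pdf}

\end{thebibliography}
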